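# Two forests in one straight-line drawing: 23 colors suffice

## 1. Why a logarithm looks right

Let $G$ be a finite simple graph with $n$ vertices. In a **straight-line drawing** the vertices are distinct points of the plane, each edge is the segment between its endpoints, and no edge passes through a vertex other than its two endpoints. The **geometric thickness** of $G$ is the least $k$ for which some straight-line drawing of $G$ has an assignment of one of $k$ colors to each edge such that any two edges of the same color have no point in common other than a shared endpoint. The **thickness** of $G$ is the least number of planar subgraphs whose union is $G$, and the **arboricity** is the least number of forests whose union is $G$. Forests are planar, so the thickness is at most the arboricity.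

Two facts are given to us. Every $n$-vertex graph of arboricity two has geometric thickness $O(\log n)$. Some graphs of arboricity three have geometric thickness $\omega(1)$, though only via a very slowly growing function. The problem asks whether the first bound is tight: are there a constant $c>0$ and, for infinitely many $n$, an $n$-vertex graph $G_n$ of arboricity two with geometric thickness at least $c\log n$?

The natural first guess is yes. Let us test it.

A single forest is planar and has a crossing-free straight-line drawing. With two forests the difficulty is that one placement of the vertices must serve both. The obvious plan gives one coordinate to each forest. Call a set of edges **separated** by a linear order $\sigma$ of $V$ if any two of its edges share an endpoint or occupy disjoint intervals of $\sigma$ (both endpoints of one precede both endpoints of the other). Suppose $F_1$ splits into $k_1$ sets separated by $\sigma_1$, and $F_2$ into $k_2$ sets separated by $\sigma_2$. Place the vertices with $x$ increasing along $\sigma_1$ and $y$ increasing along $\sigma_2$, moving the points slightly so that no three are collinear. Edges sharing an endpoint then meet only there, and edges with disjoint $x$-intervals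 or disjoint $y$-intervals do not meet. So the geometric thickness is at most $k_1+k_2$.

Paths: the order along the path separates all its edges. Stars: put each center first and then its leaves, one star after another. Caterpillars, with spine $v_1,v_2,\dots$: take $v_1$, the leaves at $v_1$, then $v_2$, the leaves at $v_2$, and so on. The edge $v_iv_{i+1}$ jumps only over leaves of $v_i$, with whose edges it shares $v_i$, so again one set suffices. Hence a union of two forests of caterpillars has geometric thickness at most $2$. For example, $K_{3,3}$ is the union of the path $a_1b_1a_2b_2a_3b_3$ and the linear forest with edges $a_2b_3,\ b_3a_1,\ a_1b_2,\ a_3b_1$. It is not planar, so its geometric thickness is exactly $2$.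

For general forests the same plan gives a logarithm.

**Observation 1.** For $n\ge2$, every forest on $n$ vertices has a linear order for which its edges split into at most $\lfloor\log_2n\rfloor$ separated sets.

*Proof.* The components of the forest are the pieces of level $0$, laid out one after another. In each piece choose a vertex $v$ such that every component of the piece minus $v$ has at most half of the vertices of the piece (a centroid). Put $v$ first, then these components one after another; they are the pieces of the next level, and each is ordered recursively. An edge gets the level of the piece in which the first of its endpoints is chosen as a centroid; the other endpoint lies in the same piece. Two edges of the same level share the centroid of their piece, or lie in disjoint pieces, which occupy disjoint intervals. A piece of level $\ell$ has at most $n/2^\ell$ vertices, and one that yields an edge has at least $2$, so $\ell\le\log_2n-1$. $\square$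

So arboricity two gives geometric thickness at most $2\lfloor\log_2 n\rfloor$ for $n\ge 2$. This plan cannot do better than a logarithm. Let $T_h$ be the complete ternary tree of height $h$, with $n=(3^{h+1}-1)/2$ vertices. A *gap* of a linear order is a pair of consecutive vertices.

**Observation 2.** Let $h\ge1$. In every linear order of $T_h$ some gap is crossed by at least $h$ edges. Hence its edges cannot be split into fewer than $h/4$ separated sets.

*Proof.* For $h=1$ the tree is connected with four vertices, so every gap is crossed by an edge. Let $h\ge2$, and let $a,z$ be the first and last vertices. One of the three copies of $T_{h-1}$ below the root, say $A$, contains neither of them. By induction some gap of the order restricted to $A$ is crossed by at least $h-1$ edges of $A$. Choose any gap of the full order inside it; those edges cross it. The tree $T_h-A$ is connected and contains $a$ and $z$, so one of its edges also crosses this gap.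

Two edges of a separated set that cross the same gap share an endpoint. Pairwise intersecting edges of a forest have a common vertex, and degrees in $T_h$ are at most $4$. So each separated set has at most $4$ edges over the gap. $\square$

Since $h=\log_3(2n+1)-1$, the plan is stuck at order $\log n$. The guess survives, but we also see what the plan leaves unused: it separates the edges of one forest by *one* coordinate only.

## 2. Counting drawings: a logarithm from arboricity five on, nothing at two

To prove the guess one would look for a lower bound, and the first tool is counting.

**Proposition 3.** For each $a\ge5$ there is $c>0$ such that for all large $n$ some $n$-vertex graph of arboricity at most $a$ has geometric thickness at least $c\log n$.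

*Proof.* Let each vertex $i>5$ of $\{1,\dots,n\}$ choose $5$ smaller neighbors. For each $j\le5$ the edges to the $j$-th chosen neighbors form a forest, since every vertex has at most one such edge to a smaller vertex. So the arboricity is at most $5$. The graph determines the choices, so the number of these labeled graphs is
$$\prod_{i=6}^n\binom{i-1}{5}\ \ge\ \prod_{i=6}^n\Big(\frac{i-1}{5}\Big)^5= n^{5n}e^{-O(n)}.$$

Now count drawings. A drawing with $k$ colors can be perturbed so that no three vertices are collinear: that the points are distinct, that no vertex lies on a foreign edge, and that same-colored edges without a common endpoint are disjoint are open conditions, and in general position edges sharing an endpoint meet only there. Which pairs of segments cross is then determined by the signs of the $m=\binom n3$ orientation determinants, which are polynomials of degree $2$ in $2n$ real variables. By Warren's theorem, $m$ real polynomials of degree at most $D$ in $N\le m$ variables have at most $(4eDm/N)^N$ sign patterns in $\{\pm1\}^m$. With $D=2$ and $N=2n$ this gives at most $\big(8e\binom n3/2n\big)^{2n}=n^{4n}e^{O(n)}$ labeled order types. On a fixed set of $n$ points there are at most $10^{13n}$ crossing-free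 straight-line graphs (Ajtai–Chvátal–Newborn–Szemerédi, 1982).

A graph of geometric thickness at most $k$ is determined by the order type of a drawing and by $k$ crossing-free graphs on it. If all our graphs have geometric thickness at most $k$, then $n^{5n}e^{-O(n)}\le n^{4n}e^{O(n)}10^{13kn}$, that is, $k=\Omega(\log n)$. $\square$

For arboricity two this count says nothing. Join a new vertex to the smallest vertex of each component of a forest on $\{1,\dots,n\}$: this gives a tree on $n+1$ labeled vertices from which the forest can be recovered. So by Cayley's formula there are at most $(n+1)^{n-1}$ forests, and at most $(n+1)^{2n-2}=n^{2n}e^{O(n)}$ labeled graphs of arboricity at most two. This is far below the bound $n^{4n}e^{O(n)}$ on order types, so the inequality above gives no contradiction for any $k$.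

## 3. The bound that holds for arboricity two

The guess is wrong.

**Theorem 4.** Let $F_1,F_2$ be edge-disjoint forests on a vertex set $V$, $|V|=n$. There is a straight-line drawing of $G=F_1\cup F_2$, with vertices at distinct points of $\{((4n)^i,j):1\le i,j\le n\}$ and no edge through a third vertex, in which $F_1$ splits into at most $8$ and $F_2$ into at most $15$ crossing-free forests. Hence every graph of arboricity at most two has geometric thickness at most $23$, even with plane forests as color classes.

**Corollary 5.** (a) The $O(\log n)$ bound is not tight: no $c>0$ and no graphs $G_n$ as in the problem exist, and the correct order is $\Theta(1)$. (b) The graphs of arboricity at most $a$ have bounded geometric thickness if and only if $a\le2$.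

*Proof from Theorem 4.* A graph of arboricity at most two is a union of two edge-disjoint forests (delete repeated edges from the second). So it has geometric thickness at most $23$, and $23<c\log n$ for all large $n$. This gives (a) and the case $a\le2$ of (b). For $a\ge3$ use the quoted fact that some graphs of arboricity three have geometric thickness $\omega(1)$. $\square$

The theorem holds for every given pair of forests, and the $n^2$-point set depends only on $n$. We do not claim that $23$ is optimal. The rest of these notes proves Theorem 4.

## 4. Drawings governed by two linear orders

We need drawings in which one can decide from two linear orders whether two edges may cross, and in which crossing requires more than overlap in one of them. Letting the $x$-coordinates grow very fast does this: an edge then stays nearly horizontal, at the height of its left endpoint, until just before its right endpoint.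

**Lemma 6.** Let $\tau,y:V\to\{1,\dots,n\}$ be bijections and $N=4n$. Place $v$ at $(N^{\tau(v)},y(v))$. Then no edge passes through a third vertex, and two edges with a common endpoint have no other common point. Let $ab,cd$ be edges with four distinct endpoints, $\tau(a)<\tau(b)$, $\tau(c)<\tau(d)$, $\tau(b)<\tau(d)$. If they intersect, then $\tau(c)<\tau(b)$ and $y(c)$ lies strictly between $y(a)$ and $y(b)$.

*Proof.* Write $x_i=N^i$. Let $uw$ be an edge with $\tau(u)=k<l=\tau(w)$. For $x\in[x_k,x_{l-1}]$ its height at abscissa $x$ differs from $y(u)$ by at most
$$(n-1)\frac{x-x_k}{x_l-x_k}\ \le\ (n-1)\frac{x}{x_l}\ \le\ \frac{n-1}{N}\ <\ \frac14. \tag{1}$$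

A vertex with time strictly between $k$ and $l$ has integer height different from $y(u)$, so by (1) it is not on $uw$. Hence no vertex lies in the interior of an edge. If two distinct edges shared an endpoint and another point, they would overlap along a segment, and one would contain the other endpoint of the other in its interior, which is impossible.

Let $ab,cd$ be as stated. If $\tau(c)>\tau(b)$, the $x$-ranges are disjoint. So let $\tau(c)<\tau(b)$ and $m=\max(\tau(a),\tau(c))\le\tau(b)-1$. The common $x$-range is $[x_m,x_{\tau(b)}]$. Since $\tau(b)\le\tau(d)-1$, (1) keeps $cd$ within $\frac14$ of $y(c)$ on this whole range. The edge $ab$ is within $\frac14$ of $y(a)$ at $x_m$, again by (1), and at height $y(b)$ at $x_{\tau(b)}$; in between it is linear. If $y(c)$ is not strictly between $y(a)$ and $y(b)$, it differs from both by at least $1$, on the same side. Then the two parts have vertical distance at least $\frac12$, and the edges do not meet. $\square$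

We call $\tau$ the **time** and $y$ the **height**. Clearly, two edges without common endpoint do not cross if their height intervals, or their time intervals, are disjoint.

## 5. How heights ask for times and times ask for heights

Read Lemma 6 as a recipe. Take a class of edges and look at an edge $ab$, with $a$ early and $b$ late, and at an edge $cd$ of the class with a later late endpoint $d$. Only $y(c)$ matters: it must avoid the open interval between $y(a)$ and $y(b)$. If all edges of the class rise from early to late, it is enough that edges with later late endpoint have lower early endpoints. If all fall, it is enough that they have higher early endpoints.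

Apply this to $F_1$, rooted, with time sorted first by depth. The early endpoint of an edge is then the parent and the late one the child. Among children of equal depth that lie above their parents, a later child should have a lower parent; among those below their parents, a later child should have a higher parent. *So $F_1$ sorts times by the heights of $F_1$-parents.*

Times now follow the depth in $F_1$, so in $F_2$ either end of an edge may be the late one. If the $F_2$-parent is late, the child is the early endpoint, and the recipe sorts *heights of children by the times of their $F_2$-parents*. If the child is late, the recipe would again sort times of children, in competition with $F_1$. Those edges will be handled without the recipe: each component they form gets an interval of heights and is laid out inside it in a suitable preorder.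

The two italicized demands are circular: heights want to know times, which want to know heights. The proof has two parts: exact rules that suffice (Sections 6 and 7), and a proof that the rules can be met (Sections 8 to 12).

## 6. Short vertices, natural vertices and clusters

This section fixes the data that do not depend on the drawing.

Root every component of $F_1$ and of $F_2$ (isolated vertices are roots). Let $f_i(v)$ be the parent of $v$ in $F_i$, undefined for roots, and let $d(v)$ be the depth of $v$ in $F_1$. The $F_2$-edges joining vertices of equal $d$ form a forest; let $\chi:V\to\{0,1\}$ be a proper $2$-coloring of it. Put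
$$t(v)=2d(v)+\chi(v).$$
Thus $t(v)$ determines $d(v)$ and $\chi(v)$. Where defined, $t(f_1(v))\le 2(d(v)-1)+1<t(v)$. Also $t(f_2(v))\ne t(v)$: if the depths $d$ are equal, then $\chi$ differs. A vertex $v$ with an $F_2$-parent is **short** if $t(f_2(v))<t(v)$ and **natural** if $t(f_2(v))>t(v)$.

**Clusters.** Let $\mathcal C$ be the set of components of the forest on $V$ formed by the edges $vf_2(v)$ with $v$ short. A cluster $C$ is a subtree of $F_2$ with a top vertex $\rho_C$. All its other vertices are short, with $F_2$-parent in $C$, so $t$ strictly increases downward in $C$. Either $\rho_C$ is an $F_2$-root ($C$ is a *root cluster*) or $\rho_C$ is natural ($C$ is *nonroot*). The natural vertices are exactly the tops of nonroot clusters.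

**Internal order.** Let $<_C$ be the preorder of $C$ starting with $\rho_C$ in which the children of each vertex are visited in order of non-increasing $t$. For $u\in C$ the set $S(u)$ of descendants of $u$ in $C$, including $u$, is an interval of $<_C$ with first element $u$. For example, if $u$ has children $c_1,c$ with $t(c_1)=5$ and $t(c)=3$, the whole of $S(c_1)$ comes before $c$. The edge $uc$ jumps in height over $S(c_1)$, but in $t$ it ends before any vertex of $S(c_1)$ begins.

**Heads and parents.** For nonroot $C$ let $h(C)=f_2(\rho_C)$ be its *head*, so $t(\rho_C)<t(h(C))$, and let $\mathrm{par}(C)$ be the cluster containing $h(C)$. All vertices of $C$ are $F_2$-descendants of $\rho_C$, and $h(C)$ is a proper $F_2$-ancestor of $\rho_C$. Hence $\mathrm{par}(C)\ne C$, and $\mathrm{par}$ is acyclic because the $F_2$-depth of the top vertex decreases. Let $k(C)$ be the par-depth of $C$, with $k=0$ for root clusters.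

**The map $\gamma$.** If $C$ is nonroot and $d(h(C))\ge1$, let $p(C)=f_1(h(C))$ and let $\gamma(C)$ be the cluster containing $p(C)$. Otherwise $\gamma(C)$ is undefined. So $\gamma$ is a partial self-map of $\mathcal C$. Its directed cycles, including fixed points, are called *$\gamma$-cycles*.

*Example A (a triangle).* Let $V=\{p,h,\rho\}$. Let $F_1$ have the edge $ph$ with root $p$, and let $\rho$ be an isolated root. Let $F_2$ be the path $h\rho p$ with root $h$. Then $d(p)=d(\rho)=0$ and $d(h)=1$. With $\chi(\rho)=0$, $\chi(p)=1$, $\chi(h)=0$ we get $t(\rho)=0$, $t(p)=1$, $t(h)=2$. So $p$ is short and $\rho$ is natural. The clusters are $D=\{h\}$, a root cluster, and $C=\{\rho,p\}$ with top $\rho$, head $h$ and $\mathrm{par}(C)=D$. Since $f_1(h)=p\in C$, we have $\gamma(C)=C$: a $\gamma$-cycle of length one on three vertices.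

*Example B (a hexagon).* Let $F_1$ have edges $ph$ and $p'h'$ with roots $p,p'$, and isolated roots $\rho,\rho'$. Let $F_2$ consist of the paths $h\rho p'$ and $h'\rho'p$ with roots $h,h'$. The union is a $6$-cycle. With $\chi=0$ at $\rho,\rho',h,h'$ and $\chi=1$ at $p,p'$ we get $t(\rho)=t(\rho')=0$, $t(p)=t(p')=1$, $t(h)=t(h')=2$. The clusters are $D=\{h\}$, $D'=\{h'\}$, $C=\{\rho,p'\}$, $C'=\{\rho',p\}$. Here $h(C)=h$ and $p(C)=p\in C'$, so $\gamma(C)=C'$, and likewise $\gamma(C')=C$.

## 7. Rules for the two orders, and why 23 classes suffice

A natural edge runs from $\rho_C$ to a vertex of $\mathrm{par}(C)$ and may pass many clusters in height. To control which same-colored tops it can meet, give every cluster an integer level near that of its parent, and color the edge by the residue of the level. Put $M=13$ and suppose that we have maps $\kappa:\mathcal C\to\{0,\dots,12\}$ and $b:\mathcal C\to\mathbb Z$ with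

* (b1) $b(C)\equiv\kappa(C)\pmod M$ for all $C$;
* (b2) $0<|b(C)-b(\mathrm{par}(C))|<M$ for nonroot $C$.

Put $s(C)=\operatorname{sign}(b(C)-b(\mathrm{par}(C)))$ for nonroot $C$ and $s(C)=0$ for root clusters.

Given $y$, call a vertex $v$ with $d(v)\ge1$ **up** if $y(v)>y(f_1(v))$ and **down** otherwise. We ask for bijections $\tau,y:V\to\{1,\dots,n\}$ with the following properties.

* (Y1) Each cluster $C$ occupies an interval of $y$, inside which $y$ increases along $<_C$. If $b(C)<b(C')$, then $C$ is below $C'$.
* (Y2) Among clusters of equal $b$, from below: first those with $s=0$, then $s=+1$, then $s=-1$.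
* (Y3) If $C,C'$ are nonroot with equal $b$ and equal $s$, and $\tau(h(C))<\tau(h(C'))$, then $C$ is below $C'$ if $s=+1$ and above $C'$ if $s=-1$.
* (T1) $t(v)<t(w)$ implies $\tau(v)<\tau(w)$.
* (T2) Let $t(v)=t(w)$ and $d(v)=d(w)\ge1$. If $v$ is up and $w$ is down, then $\tau(v)<\tau(w)$. If both are up and $y(f_1(v))>y(f_1(w))$, then $\tau(v)<\tau(w)$. If both are down and $y(f_1(v))<y(f_1(w))$, then $\tau(v)<\tau(w)$.

**Proposition 7.** If $\tau,y$ satisfy these rules, then in the drawing of Lemma 6 the forest $F_1$ splits into $8$ and $F_2$ into $2+13$ crossing-free forests (some possibly empty).

*Proof.* A subset of a forest's edges is a forest, and by Lemma 6 edges with a common endpoint meet only there. So in each part we consider two edges of the same class without common endpoint.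

**Part 1: the edges of $F_1$.** The class of $\{f_1(c),c\}$ is given by $d(c)\bmod2$, $\chi(c)$, and whether $c$ is up or down: $8$ classes. By (T1) the early endpoint is $f_1(c)$. Let $p=f_1(c)$, $p'=f_1(c')$, with $\{p,c\}$ and $\{p',c'\}$ in one class, $\tau(c)<\tau(c')$, and suppose that they cross. By Lemma 6, $\tau(p')<\tau(c)$ and $y(p')$ is strictly between $y(p)$ and $y(c)$. By (T1), $t(c)\le t(c')$, so $d(c)\le d(c')$. If $d(c)<d(c')$, parity gives $d(c')\ge d(c)+2$, so $t(p')\ge2(d(c')-1)\ge2(d(c)+1)>t(c)$, contradicting $\tau(p')<\tau(c)$. So $d(c)=d(c')$, and since $\chi(c)=\chi(c')$ also $t(c)=t(c')$. If both are up, then $y(p')<y(p)$, because $p\ne p'$ and $y(p)<y(p')$ would give $\tau(c')<\tau(c)$ by (T2). This contradicts $y(p)<y(p')<y(c)$. If both are down, then in the same way $y(p')>y(p)$, contradicting $y(c)<y(p')<y(p)$.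

**Part 2: the short edges of $F_2$.** For $c$ short with $u=f_2(c)$, the class of $\{u,c\}$ is the parity of the depth of $u$ in the tree of its cluster: $2$ classes. Let $\{u,c\},\{u',c'\}$ be in one class; then $u\ne u'$. If $u,u'$ are in different clusters, or in the same cluster with neither an ancestor of the other, then $S(u),S(u')$ are disjoint and by (Y1) occupy disjoint height intervals containing the two edges, so the edges do not cross. Otherwise, say, $u'$ is a proper descendant of $u$ in their cluster; by parity the depth difference is at least $2$. Let $c_1$ be the child of $u$ with $u'\in S(c_1)$. Then $u'\ne c_1$, and $u',c'\in S(c_1)\setminus\{c_1\}$. If $c_1=c$, or $c_1$ is visited after $c$, then $u',c'$ are above both $u$ and $c$, and the height intervals are disjoint. If $c_1$ is visited before $c$, then $t(c_1)\ge t(c)$. Since $t$ increases downward in a cluster, $t(c')>t(u')>t(c_1)\ge t(c)>t(u)$, and by (T1) the time intervals are disjoint.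

**Part 3: the natural edges of $F_2$.** These are the edges $\{\rho_C,h(C)\}$ for nonroot $C$; the class is $\kappa(C)$: $13$ classes. By (T1) the late endpoint is $h(C)$. Let $C\ne C'$ be nonroot with $\kappa(C)=\kappa(C')$, and suppose their edges cross. They have no common endpoint, so we may name them such that $\tau(h(C))<\tau(h(C'))$. By Lemma 6, $y(\rho_{C'})$ is strictly between $y(\rho_C)$ and $y(h(C))$. By (Y1), $b(C')$ lies in the closed interval between $b(C)$ and $b(\mathrm{par}(C))$. By (b2) this interval has length less than $M$, and $b(C')\equiv b(C)\pmod M$ by (b1), so $b(C')=b(C)$. Also $s(C')\ne0$, since $C'$ is nonroot. If $s(C)=+1$, then $h(C)$ is below $C$, so $C'$ is below $C$. By (Y2) $s(C')=+1$, and (Y3) puts $C$ below $C'$, a contradiction. If $s(C)=-1$, then $h(C)$ is above $C$, so $C'$ is above $C$. By (Y2) $s(C')=-1$, and (Y3) puts $C$ above $C'$, a contradiction. $\square$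

It remains to find $\kappa,b,\tau,y$.

## 8. Three obstructions along the map $\gamma$

By (Y3), comparing $C$ with other clusters of its level and sign requires the time of $h(C)$. By (T1) and (T2) this time is decided by $t(h(C))$, by whether $h(C)$ is up or down, and by the height of $p(C)$, a vertex of $\gamma(C)$. So we want to place $\gamma(C)$ before $C$. There are three obstructions.

**Obstruction 1: up or down must be known in advance.** Whether $h(C)$ is up depends on the heights of $h(C)\in\mathrm{par}(C)$ and $p(C)\in\gamma(C)$, and $\mathrm{par}(C)$ need not be placed yet when we place $C$. If the two clusters have *different levels*, their order is known from the start. We shall require different residues $\kappa(\mathrm{par}(C))\ne\kappa(\gamma(C))$, but only for those $C$, later called critical, where it is needed; this keeps the number of requirements small.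

**Obstruction 2: reversals on $\gamma$-cycles.** Let $C,C'$ have equal level, equal $s\ne0$ and heads of equal $t$, both up or both down, and suppose $\gamma(C)\ne\gamma(C')$. If $s=+1$ and the heads are down, then $C$ is below $C'$ iff $h(C)$ is earlier, iff $p(C)$ is lower, iff $\gamma(C)$ is below $\gamma(C')$: the comparison is preserved. If $s=-1$ and the heads are up, then $C$ is below $C'$ iff $h(C)$ is later, iff $p(C)$ is lower: preserved again. In the cases $(+1,\text{up})$ and $(-1,\text{down})$ the comparison is reversed. If two disjoint $\gamma$-cycles of the same length run in parallel, with the same data at each step, an odd number of reversals is a contradiction. So on $\gamma$-cycles we shall require that a head is down exactly if $s=+1$. All dependencies there are then monotone, and monotone maps on finite chains have fixed points.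

**Obstruction 3: symmetry within a $\gamma$-cycle.** In Example B suppose that $b(D)=b(D')=0$ and $b(C)=b(C')=1$. Then $s(C)=s(C')=+1$, and $h,h'$ are below $p\in C'$ and $p'\in C$, so both are down. The rules say that $C$ is below $C'$ iff $\tau(h)<\tau(h')$, iff $y(p)<y(p')$, iff $C'$ is below $C$, which is absurd although nothing is reversed. We shall break the symmetry by giving one cluster of each $\gamma$-cycle a residue that no other cluster of the cycle has. On each $\gamma$-cycle fix one cluster, called $C^*$.

## 9. A processing order and thirteen residues

**The processing order.** The purpose is to place $\gamma(C)$ before $C$ where possible, and to place $\mathrm{par}(C)$ soon when it is missing. We process all clusters in *stages*. A stage starts at an unprocessed cluster $z_0$ and follows $z_{j+1}=\gamma(z_j)$ up to the first $z_r$ such that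

* (i) $\gamma(z_r)$ is undefined, or
* (ii) $\gamma(z_r)$ was processed in an earlier stage, or
* (iii) $\gamma(z_r)=z_i$ with $i\le r$.

The $z_j$ are distinct and unprocessed. In cases (i) and (ii) we append the units $\{z_r\},\{z_{r-1}\},\dots,\{z_0\}$ in this order. In case (iii) we append the unit $\{z_i,\dots,z_r\}$, a $\gamma$-cycle, and then $\{z_{i-1}\},\dots,\{z_0\}$. If a stage was of type (ii), then $z_r$ is nonroot; if moreover $\mathrm{par}(z_r)$ is unprocessed after it, the next stage starts at $\mathrm{par}(z_r)$. Otherwise the next stage starts at any unprocessed cluster.

After each stage the set of processed clusters is closed under $\gamma$. Hence in case (ii) no $z_j$ is on a $\gamma$-cycle: the path from $z_j$ enters the processed set and stays there, so $z_j$ would already be processed. In case (i) the path ends, and in case (iii) the clusters $z_j$ with $j<i$ lead into a cycle without being on it. We obtain units $U_1,U_2,\dots$, each a $\gamma$-cycle or a single cluster not on a $\gamma$-cycle. If $C$ is not on a $\gamma$-cycle and $\gamma(C)$ is defined, then $\gamma(C)$ lies in an earlier unit.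

**Critical clusters.** Call $C$ **critical** if $\gamma(C)$ is defined, $\gamma(C)\ne\mathrm{par}(C)$, and either $C$ is on a $\gamma$-cycle or $\mathrm{par}(C)$ is not in a unit earlier than that of $C$. In Example B, starting at $C$ gives the path $C,C'$ of type (iii) and the unit $\{C,C'\}$; both clusters are critical.

**Lemma 8.** There is $\kappa:\mathcal C\to\{0,\dots,12\}$ such that

1. $\kappa(C)\ne\kappa(\mathrm{par}(C))$ for all nonroot $C$;
2. $\kappa(\mathrm{par}(C))\ne\kappa(\gamma(C))$ for all critical $C$;
3. $\kappa(C)\ne\kappa(C^*)$ for $C\ne C^*$ on the $\gamma$-cycle of $C^*$.

*Proof.* Consider the graph on $\mathcal C$ whose edges are the pairs that must differ. It has no loops, as $\mathrm{par}(C)\ne C$ and $\mathrm{par}(C)\ne\gamma(C)$ for critical $C$. Charge each requirement to one of its two clusters. Requirements 1 and 3 are charged to $C$: at most $2$ charges per cluster. For requirement 2 let $C=z_j$ in its stage.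

* If $j<r$, charge $\gamma(C)=z_{j+1}$. Each cluster is on the path of one stage only and gets at most one such charge, from its predecessor there.
* If $j=r$ in case (iii), charge $\gamma(C)=z_i$, which lies in the same stage: at most one such charge per cluster.
* If $j=r$ in case (i), $\gamma(C)$ is undefined and $C$ is not critical.
* If $j=r$ in case (ii), $C$ is not on a $\gamma$-cycle and forms the first unit of its stage. Being critical, it has $D=\mathrm{par}(C)$ not in an earlier unit, so $D$ is unprocessed at the beginning of the stage. Charge $D$. By the choice of starting clusters, $D$ is processed in this stage or in the next one. Each stage has one $z_r$, so $D$ gets at most two such charges.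

Every cluster is charged at most $2+1+1+2=6$ times. So every induced subgraph on $m\ge1$ vertices has at most $6m$ edges, hence a vertex of degree at most $12$. The graph is $12$-degenerate, and greedy coloring needs at most $13$ colors. $\square$

## 10. Levels as a fixed point of a monotone map

The residues are fixed; now we choose the levels so that Obstruction 2 disappears. By (b2) and the residue, $b(C)$ is one of the two integers of its class next to $b(\mathrm{par}(C))$. Which of the two we want, on $\gamma$-cycles, depends on $b(\gamma(C))$, so this is again circular.

**Lemma 9.** Let $M=13$. There is $b:\mathcal C\to\mathbb Z$ satisfying (b1), (b2) and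

* (b3) if $C$ is on a $\gamma$-cycle and $\gamma(C)\ne\mathrm{par}(C)$, then $s(C)=\operatorname{sign}(b(\gamma(C))-b(\mathrm{par}(C)))$. If $C$ is on a $\gamma$-cycle and $\gamma(C)=\mathrm{par}(C)=D$, then $s(C)=+1$ iff $h(C)<_Dp(C)$.

*Proof.* **Step 1: the map.** For $x\not\equiv\kappa(C)\pmod M$ let $x^+$ be the least integer $>x$ with $x^+\equiv\kappa(C)$, and let $x^-=x^+-M$, so $x^-<x<x^+$. Let $\mathcal B$ be the set of $b:\mathcal C\to\mathbb Z$ with $b(C)=\kappa(C)$ for root clusters, and $b(C)\equiv\kappa(C)$, $|b(C)|\le M(1+k(C))$ for all clusters. With the pointwise order it is a product of finite nonempty chains. Define $\Phi:\mathcal B\to\mathcal B$ as follows. For root clusters $\Phi(b)(C)=\kappa(C)$. For nonroot $C$ let $x=b(\mathrm{par}(C))$; by Lemma 8.1, $x\not\equiv\kappa(C)$.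

* If $C$ is not on a $\gamma$-cycle, $\Phi(b)(C)=x^+$.
* If $C$ is on a $\gamma$-cycle and $\gamma(C)=\mathrm{par}(C)=D$, then $\Phi(b)(C)=x^+$ if $h(C)<_Dp(C)$, and $x^-$ otherwise.
* If $C$ is on a $\gamma$-cycle and $\gamma(C)\ne\mathrm{par}(C)$, so that $C$ is critical, let $g=b(\gamma(C))$. Put $\Phi(b)(C)=x^+$ if $g\ge x^+$, and $x^-$ if $g\le x^-$. If $x^-<g<x^+$, put $x^+$ if $o(C)=+$ and $x^-$ if $o(C)=-$, with $o(C)$ as follows.

If $\kappa(\gamma(C))=\kappa(C)$, the case $x^-<g<x^+$ does not occur and $o(C)$ is not needed. Otherwise let $r_1,r_2\in\{1,\dots,M-1\}$ be the residues of $\kappa(\mathrm{par}(C))-\kappa(C)$ and $\kappa(\gamma(C))-\kappa(C)$ mod $M$. By Lemma 8.2, $r_1\ne r_2$. Let $o(C)=+$ iff $r_2>r_1$. In the case $x^-<g<x^+$ we have $x=x^-+r_1$ and $g=x^-+r_2$, so $o(C)$ is the sign of $g-x$. The point is that this sign is determined by $\kappa$ alone and does not depend on $b$.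

The values stay in $\mathcal B$, since $|\Phi(b)(C)|\le|b(\mathrm{par}(C))|+M\le M(1+k(C))$ for nonroot $C$.

**Step 2: $\Phi$ is monotone.** The first two rules are clear, as $x\mapsto x^\pm$ is monotone and the choice of sign is fixed. In the third rule, for fixed $x$, the value is non-decreasing in $g$. Fix $g$ and let $x<x'$ be two possible values of $b(\mathrm{par}(C))$. They are congruent mod $M$, so $x'\ge x+M>x^+$ and therefore $x'^-\ge x^+$. The value at $x$ is thus $\le x^+\le x'^-\le$ the value at $x'$. So the value is monotone in $x$ and in $g$.

**Step 3: the fixed point.** Iterating $\Phi$ from the least element of the finite set $\mathcal B$ gives a non-decreasing sequence, which stabilizes at a fixed point $b$. (b1) holds by definition of $\mathcal B$. (b2) holds since $b(C)$ is $x^+$ or $x^-$. The second part of (b3) is the second rule. For the first part: if $g\ge x^+$, then $s(C)=+1$ and $g>x$; if $g\le x^-$, then $s(C)=-1$ and $g<x$; otherwise $s(C)$ is $o(C)$, the sign of $g-x$. $\square$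

By Lemma 8.2 and (b1), $b(\mathrm{par}(C))\ne b(\gamma(C))$ for critical $C$.

*Example B, continued.* Take $\kappa(D)=\kappa(D')=0$, $\kappa(C)=1$, $\kappa(C')=2$, which satisfies Lemma 8. Then $b(D)=b(D')=0$. For $C$ we have $x^-=-12$, $x^+=1$, $r_1=12$, $r_2=1$, so $o(C)=-$. For $C'$ we have $x^-=-11$, $x^+=2$, $r_1=11$, $r_2=12$, so $o(C')=+$. The least element of $\mathcal B$ has $(b(C),b(C'))=(-25,-24)$. Since $-24\le-12$ and $-25\le-11$, it is mapped to $(-12,-11)$. This pair is fixed: for $C$ we have $-12<-11<1$ and use $o(C)=-$; for $C'$ we have $-12\le-11$. So $s(C)=s(C')=-1$.

## 11. Building the height order of the clusters, unit by unit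

**Step 1: correct orders.** This step restates (Y1)–(Y3) so that $\tau$ no longer appears. Fix arbitrary linear *indices* $\mathrm{ind}$ on $V$ and on $\mathcal C$ for breaking ties. A linear order $<$ on a set $\mathcal P\subseteq\mathcal C$ induces a linear order on $\bigcup\mathcal P$: blocks in this order, internally $<_C$. Write $\mathrm{pos}(v)$ for the position of $v$ in it. Suppose $\mathcal P$ is closed under $\gamma$ and each $C\in\mathcal P$ with $\gamma(C)$ defined carries a **type**, up or down, which is our prediction of the status of $h(C)$. For nonroot $C\in\mathcal P$, with $h=h(C)$ and $p=p(C)$, define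
$$\mathrm{key}(C)=\begin{cases}(t(h),\,0,\,0,\,\mathrm{ind}\,h)&\text{if }\gamma(C)\text{ is undefined, i.e. }d(h)=0,\\(t(h),\,0,\,-\mathrm{pos}(p),\,\mathrm{ind}\,h)&\text{for type up},\\(t(h),\,1,\,\mathrm{pos}(p),\,\mathrm{ind}\,h)&\text{for type down}.\end{cases}$$
Keys are compared lexicographically; they imitate the time of $h$ under (T1) and (T2). Equal keys mean equal heads. The first line never shares its $t(h)$ with the other two, because $t$ determines $d$. So comparisons of keys depend on $\mathrm{pos}$ only through the relative order of the vertices $p(C)$.

Call $<$ **correct** if distinct clusters of $\mathcal P$ are ordered by increasing $b$; then by $s$ in the order $0,+1,-1$; then, for $s=0$, by increasing index, for $s=+1$, by increasing key, and for $s=-1$, by decreasing key; and for equal keys by increasing index.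

Let $\mathcal P_k=U_1\cup\dots\cup U_k$, which is closed under $\gamma$. By induction on $k$ we construct types and correct orders on $\mathcal P_k$, each extending the previous one, such that for every $C\in U_k$ with $\gamma(C)$ defined the following holds.

> (†) In every linear order on $\mathcal C$ that has increasing $b$ and extends the order on $\mathcal P_{k-1}$, the vertex $h(C)$ is below $p(C)$ if $C$ has type down, and above $p(C)$ if $C$ has type up.

We start with $\mathcal P_0=\emptyset$.

**Step 2: types.** This step predicts the status of $h(C)$ before $C$ is placed. Let $C\in U_k$ with $\gamma(C)$ defined.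

* If $\gamma(C)=\mathrm{par}(C)=D$, then $h(C),p(C)$ are distinct vertices of $D$, and the type is down iff $h(C)<_Dp(C)$.
* If $C$ is critical, then $b(\mathrm{par}(C))\ne b(\gamma(C))$, and the type is down iff $b(\mathrm{par}(C))<b(\gamma(C))$.
* Otherwise $\gamma(C)\ne\mathrm{par}(C)$, $C$ is not on a $\gamma$-cycle, and $\mathrm{par}(C)$ is in an earlier unit. So is $\gamma(C)$, since $C$ is not on a $\gamma$-cycle. The type is down iff $\mathrm{par}(C)<\gamma(C)$ in the order on $\mathcal P_{k-1}$.

Since $h(C)\in\mathrm{par}(C)$ and $p(C)\in\gamma(C)$, (†) holds in all three cases. If $C$ is on a $\gamma$-cycle, only the first two cases occur, and (b3) gives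
$$\text{type}(C)=\text{down}\iff s(C)=+1. \tag{2}$$

**Step 3: adding a single cluster** $U_k=\{C\}$ not on a $\gamma$-cycle. For every $G\in\mathcal P_k$ with $\gamma(G)$ defined we have $\gamma(G)\in\mathcal P_{k-1}$, so $p(G)$ has a position in the order induced by $\mathcal P_{k-1}$. Use these positions to define keys, and order $\mathcal P_k$ by the criteria in the definition of correctness. This is a linear order. It agrees with the old order on $\mathcal P_{k-1}$, because the old one was correct. Hence the relative order of the vertices $p(G)$ is the same in the new order, all comparisons of keys are unchanged, and the new order is correct.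

**Step 4: labels for a $\gamma$-cycle.** Let $U_k=U=\{C_0,\dots,C_{m-1}\}$ with $\gamma(C_i)=C_{i+1}$, indices mod $m$, and write $\mathcal P=\mathcal P_{k-1}$. Now keys of clusters in $U$ depend on positions in $U$. We separate the part of the comparison that is already known. For $G\in\mathcal P\cup U$ define the label
$$\lambda(G)=\big(b(G),\ \mathrm{rk}(s(G)),\ s(G)\,t(h(G)),\ s(G)\,\mathrm{flag}(G)\big),$$
with $\mathrm{rk}(0)=0$, $\mathrm{rk}(+1)=1$, $\mathrm{rk}(-1)=2$, and $\mathrm{flag}=1$ for type down and $0$ otherwise; the last two entries are $0$ for root clusters. Order labels lexicographically. By definition, correctness forces $G$ before $G'$ whenever $\lambda(G)<\lambda(G')$: the label lists $b$, $s$ and, with the sign $s$ that decides between increasing and decreasing, the first two entries of the key.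

Suppose $\lambda(G)=\lambda(C_i)$. Then $s(G)=s(C_i)\ne0$, so $G$ is nonroot. Moreover $t(h(G))=t(h(C_i))$, so $d(h(G))=d(h(C_i))\ge1$, $\gamma(G)$ is defined, and $G,C_i$ have the same type. By (2), $(s,\text{type})$ is $(+1,\text{down})$ or $(-1,\text{up})$ for both. In both cases correctness forces:

> (3) among clusters $G,G'$ with label $\lambda(C_i)$, $G$ is before $G'$ whenever $p(G)$ is before $p(G')$.

For $(+1,\text{down})$ the key contains $\mathrm{pos}(p)$ and keys increase. For $(-1,\text{up})$ the key contains $-\mathrm{pos}(p)$ and keys decrease.

**Step 5: the order inside $U$.** By (3), clusters of $U$ with equal labels must be ordered as their images under $\gamma$ are. This suggests comparing whole itineraries: order the $C_i$ lexicographically by the infinite words $\lambda(C_i)\lambda(C_{i+1})\lambda(C_{i+2})\cdots$. These are distinct for distinct clusters of $U$: by Lemma 8.3 and (b1) the value $b(C^*)$ occurs in $U$ only at $C^*$, so the word of $C_i$ shows how many steps lead from $C_i$ to $C^*$. If the labels of $C_i,C_j$ differ, their order is as forced by the labels. If $\lambda(C_i)=\lambda(C_j)$ and $i\ne j$, then $C_i<C_j$ iff $C_{i+1}<C_{j+1}$. This is what correctness requires by (3), as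 $p(C_i)\in C_{i+1}$ and $p(C_j)\in C_{j+1}$ lie in distinct clusters.

**Step 6: where the clusters of $U$ cut into $\mathcal P$.** A *cut* is a down-set of $(\mathcal P,<)$. Cuts form a finite nonempty chain under inclusion. If $c$ is the set of clusters of $\mathcal P$ below $C_{i+1}$, the clusters that should be below $C_i$ are by (3) those of
$$\Phi_i(c)=\{G\in\mathcal P:\lambda(G)<\lambda(C_i)\}\cup\{G\in\mathcal P:\lambda(G)=\lambda(C_i),\ \gamma(G)\in c\}.$$
For every cut $c$ this is a cut. Indeed, let $G\in\Phi_i(c)$ and $G'<G$ in $\mathcal P$. Since the order on $\mathcal P$ is correct, $\lambda(G')\le\lambda(G)\le\lambda(C_i)$. If $\lambda(G')<\lambda(C_i)$, then $G'\in\Phi_i(c)$. If $\lambda(G')=\lambda(C_i)$, then also $\lambda(G)=\lambda(C_i)$, and $\gamma(G)\in c$. By (3) $p(G')$ is not after $p(G)$, so $\gamma(G')\le\gamma(G)$. Since $c$ is a down-set, $\gamma(G')\in c$ and $G'\in\Phi_i(c)$.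

Clearly $\Phi_i$ is monotone and depends only on $\lambda(C_i)$. The monotone self-map $\Phi_0\circ\Phi_1\circ\cdots\circ\Phi_{m-1}$ of a finite nonempty chain has a fixed point $c_0$ (iterate from the least cut). Put $c_{m-1}=\Phi_{m-1}(c_0)$ and $c_i=\Phi_i(c_{i+1})$ for $i=m-2,\dots,1$; for $m=1$ just $c_0=\Phi_0(c_0)$. Then
$$c_i=\Phi_i(c_{i+1})\quad\text{for all } i \bmod m. \tag{4}$$
Define, for $G\in\mathcal P$: $G<C_i$ if $G\in c_i$, and $C_i<G$ otherwise.

**Step 7: this is a linear order.** Any two distinct clusters of $\mathcal P\cup U$ are now compared, so it is enough to exclude cyclic triples. First, $C_i<C_j$ implies $c_i\subseteq c_j$. Let the words of $C_i,C_j$ first differ at place $q\ge0$, so $\lambda(C_{i+q})<\lambda(C_{j+q})$. By (4),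
$$c_{i+q}\subseteq\{G:\lambda(G)\le\lambda(C_{i+q})\}\subseteq\{G:\lambda(G)<\lambda(C_{j+q})\}\subseteq c_{j+q}.$$
At the places before $q$ the labels agree, so $\Phi_{i+q'}=\Phi_{j+q'}$ for $q'<q$. Applying these monotone maps, for $q'=q-1,\dots,0$, to both sides yields $c_i\subseteq c_j$ by (4).

Triples inside $\mathcal P$ or inside $U$ are not cyclic. A cyclic triple with two members of $U$ has the form $C_i<C_j<G<C_i$ with suitable names; then $G\in c_i$ and $G\notin c_j$, contradicting $c_i\subseteq c_j$. One with two members of $\mathcal P$ has the form $G<G'<C_i<G$; then $G'\in c_i$ and $G\notin c_i$, contradicting that $c_i$ is a down-set.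

**Step 8: it is correct.** The new order extends the order on $\mathcal P$, so the relative order of the vertices $p(G)$, $G\in\mathcal P$, is unchanged and pairs inside $\mathcal P$ remain correctly ordered. Pairs inside $U$ were treated in Step 5. Let $G\in\mathcal P$. If $\lambda(G)<\lambda(C_i)$, then $G\in c_i$; if $\lambda(G)>\lambda(C_i)$, then $G\notin c_i$. In both cases the order is as forced by the labels. If $\lambda(G)=\lambda(C_i)$, then $p(G)\in\gamma(G)\in\mathcal P$ and $p(C_i)\in C_{i+1}\in U$ lie in distinct clusters, and by (4)
$$G<C_i\iff\gamma(G)\in c_{i+1}\iff\gamma(G)<C_{i+1}\iff p(G)\text{ is before }p(C_i).$$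
This is the order required by (3). The induction is complete, and we have a correct order on all of $\mathcal C$.

## 12. Reading off the times, and the end of the proof of Theorem 4

The correct order on $\mathcal C$ induces a bijection $y=\mathrm{pos}:V\to\{1,\dots,n\}$. Define $\tau$ by sorting $V$ by $t$. Vertices of equal $t$ with $d=0$ are sorted by index. Vertices of equal $t$ with $d\ge1$ are sorted lexicographically by $(0,-y(f_1(v)),\mathrm{ind}\,v)$ if $v$ is up, and by $(1,y(f_1(v)),\mathrm{ind}\,v)$ if $v$ is down.

(T1) and (T2) hold by this definition, and (Y1) and (Y2) by correctness. For (Y3), note that the final order has increasing $b$ and extends all intermediate ones. So by (†) the type of $C$ equals the up/down status of $h(C)$ with respect to $y$ whenever $\gamma(C)$ is defined. Therefore $\mathrm{key}(C)$ is exactly the tuple by which $h(C)$ was sorted in time, and for $h(C)\ne h(C')$ we have $\tau(h(C))<\tau(h(C'))$ iff $\mathrm{key}(C)<\mathrm{key}(C')$. For nonroot clusters of equal $b$ and $s$, correctness sorts by increasing key if $s=+1$ and by decreasing key if $s=-1$, which is (Y3).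

All rules are satisfied, so Proposition 7 gives the drawing with $8$ classes for $F_1$ and $2+13=15$ classes for $F_2$, on points of $\{((4n)^i,j):1\le i,j\le n\}$. This proves Theorem 4, and with it Corollary 5. $\blacksquare$

*Example B, completed.* With the levels found in Section 10 the heights increase through $C$, then $C'$, then $D$ and $D'$ (by index, say in this order):
$$y(\rho)=1,\quad y(p')=2,\quad y(\rho')=3,\quad y(p)=4,\quad y(h)=5,\quad y(h')=6.$$
Both types are up, since $0=b(\mathrm{par})>b(\gamma)$, and indeed $h$ is above $p$ and $h'$ is above $p'$. The times are sorted by $t$: first $\rho,\rho'$, then $p,p'$ (by index, say in these orders), then $h$ before $h'$, because both are up and $y(p)=4>2=y(p')$. The contradiction of Obstruction 3 is gone because $C$ and $C'$ now lie on different levels.
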